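\title{A limit group that is not the fundamental group of a special cube complex}

\begin{abstract}
Every limit group has a finite-index subgroup that is the fundamental group of a special cube complex. We show that the passage to finite index cannot be avoided: the limit group $\langle a,b,t\mid [t,a^{2}ba^{-1}b^{-1}]=1\rangle$ embeds in no right-angled Artin group, and so it is not the fundamental group of any special cube complex, compact or not. The core of the proof is a lemma on the Bass--Serre tree attached to a generator of a right-angled Artin group. Three generators are needed for such an example, and replacing $a^2$ by $a$ gives a group that embeds in the right-angled Artin group of the pentagon.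
\end{abstract}

\section{Introduction}\label{sec:intro}

A group $G$ is \emph{fully residually free} if for every finite subset $S\subset G$ there is a homomorphism from $G$ to a free group that is injective on $S$. Equivalently, any finitely many nontrivial elements of $G$ have nontrivial images under a single homomorphism to a free group: apply this to the elements $s^{-1}s'$ with $s\ne s'$ in $S$, and for the converse add $1$ to $S$. The property passes to subgroups. A \emph{limit group} is a finitely generated fully residually free group. Free groups of finite rank are limit groups, and so is $\mathbb Z^n$, by the maps $e_i\mapsto N^i$ to $\mathbb Z$ with $N$ large.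

A nonpositively curved cube complex is \emph{special}, in the sense of Haglund and Wise \cite{HW}, if no hyperplane is one-sided, no hyperplane self-intersects, no hyperplane directly self-osculates, and no two hyperplanes interosculate; these terms are recalled in Section~\ref{sec:raags}. It is \emph{virtually special} if some finite-sheeted cover is special. Cube complexes in this paper are connected and are not required to be compact. The four conditions allow one to label edges by hyperplanes and so to embed the fundamental group in a right-angled Artin group (RAAG). In fact a finitely generated group is the fundamental group of a special cube complex if and only if it embeds in a RAAG (Proposition~\ref{prop:special}).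

The two notions are linked as follows. A group has a \emph{separated cyclic hierarchy} if it can be built from free abelian groups and free groups by a hierarchy of splittings of three kinds: free products; amalgamated products over an infinite cyclic subgroup that is malnormal on at least one side; and HNN extensions over an infinite cyclic subgroup that is malnormal on at least one side and whose two inclusions do not have intersecting conjugates in the vertex group. Kharlampovich and Myasnikov \cite{KM98} showed that every limit group has such a hierarchy, and every group with such a hierarchy is known to be the fundamental group of a virtually special nonpositively curved cube complex. Hence every limit group has a finite-index subgroup that is the fundamental group of a special cube complex. The following problem, posed in \cite{Hier}, asks whether the finite-index subgroup is needed.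

\begin{quote}
\emph{Is every limit group the fundamental group of a special cube complex, not necessarily compact?}
\end{quote}

The answer is no. Write $[g,h]=ghg^{-1}h^{-1}$, let $F=F(a,b)$ be the free group on $a,b$, and for nonzero integers $m,n$ put
\[
w_{m,n}=a^mba^{-n}b^{-1},\qquad G_{m,n}=\langle a,b,t\mid [t,w_{m,n}]=1\rangle .
\]
Thus $G_{m,n}=F*_{\langle w\rangle}(\langle w\rangle\times\langle t\rangle)$ with $w=w_{m,n}$: it is a single amalgam of a free group and $\mathbb Z^2$.

\begin{theorem}\label{thm:main}
For all nonzero $m,n$ the group $G_{m,n}$ is a limit group. If $|m|\ne|n|$, then $G_{m,n}$ embeds in no RAAG, and hence is not the fundamental group of a special cube complex.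
\end{theorem}

In particular the limit group $G_{2,1}=\langle a,b,t\mid[t,a^2ba^{-1}b^{-1}]=1\rangle$ answers the problem. The non-embedding is an instance of a general obstruction, applied with $x=a$ and $z=bab^{-1}$.

\begin{theorem}\label{thm:obstruction}
Let $G$ be a group, let $x,z,t\in G$, and let $m,n$ be nonzero integers with $|m|\ne|n|$. Suppose that
\begin{itemize}
\item $z$ is conjugate in $G$ to $x$ or to $x^{-1}$;
\item $w=x^mz^{-n}$ and $t$ generate a subgroup isomorphic to $\mathbb Z^2$;
\item $P=\langle x,z,t\rangle$ is non-abelian and fully residually free.
\end{itemize}
Then $G$ embeds in no RAAG.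
\end{theorem}

The \emph{rank} of a finitely generated group is its minimal number of generators.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(i)] Every limit group generated by at most $2$ elements is the fundamental group of a special cube complex. For every $d\ge3$ there is a limit group of rank exactly $d$ that is not.
\item[(ii)] The group $G_{1,1}=\langle a,b,t\mid[t,[a,b]]=1\rangle$ embeds in the RAAG $A_{C_5}$ of the pentagon $C_5$, and hence is the fundamental group of a special cube complex.
\end{enumerate}
\end{theorem}

So the hypothesis $|m|\ne|n|$ cannot simply be dropped. We do not settle the remaining cases with $|m|=|n|$.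

\subsection*{What one might expect}
The first examples suggest a positive answer. Free groups, free abelian groups and free products of these are RAAGs, and the less obvious group $G_{1,1}$ embeds in one. There is also a general reason why obstructions are hard to come by. A solution in a limit group of a finite system of equations and inequations is carried by a suitable homomorphism to a solution in a free group, and a free group is a RAAG. So a limit group cannot be excluded from RAAGs by a finite system that is unsolvable in every RAAG, such as $g^k=1$, $g\neq1$. The condition $\langle w,t\rangle\cong\mathbb Z^2$ escapes this argument, because it contains the infinitely many inequations $w^it^j\ne1$.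

\subsection*{The mechanism}
Suppose that $x,z,t$ lie in a RAAG. Centralizers in a RAAG are rigid: an element commuting with $w$ is a product of powers of roots of pieces of $w$ and of generators that commute with every generator occurring in $w$. If $w$ involves all the generators needed to write $x$ and $z$, this description places $\langle x,z,t\rangle$ in a direct product without embedding it in a factor, which is impossible for a non-abelian fully residually free group. An embedding therefore requires a generator that is needed for $x$ and $z$ and yet cancels in $x^mz^{-n}$. In the pentagon group this does happen for $m=n=1$. The Key Lemma (Proposition~\ref{prop:key}) says that it cannot happen when $|m|\ne|n|$.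

Section~\ref{sec:raags} translates the problem into one about RAAGs. Section~\ref{sec:key} proves the Key Lemma, and Section~\ref{sec:obstruction} deduces Theorem~\ref{thm:obstruction}. Theorems~\ref{thm:main} and~\ref{thm:sharp}(i) are proved in Section~\ref{sec:limit}, and Theorem~\ref{thm:sharp}(ii) in Section~\ref{sec:pentagon}.

\section{Right-angled Artin groups and special cube complexes}\label{sec:raags}

\subsection*{HNN extensions with a centralizing stable letter}
For a group $B$ and a subgroup $C$ put
\[
B*_C=\langle B,\tau\mid \tau c\tau^{-1}=c\ \text{ for all } c\in C\rangle .
\]
Killing $\tau$ retracts $B*_C$ onto $B$. Call an expression $g_0\tau^{n_1}g_1\cdots\tau^{n_k}g_k$ \emph{Britton-reduced} if $g_i\in B$, $n_i\ne0$, and $g_i\notin C$ for $0<i<k$. Every element has such an expression: take one with $k$ minimal, and note that an interior $g_i\in C$ could be moved to the left past $\tau^{n_i}$ to lower $k$. Britton's lemma states that a Britton-reduced expression with $k\ge1$ represents a nontrivial element. The \emph{Bass--Serre tree} of $B*_C$ has the cosets $gB$ as vertices and the cosets $gC$ as edges, with $gC$ running from $gB$ to $g\tau B$. The group acts on the left,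 preserving the orientation of edges and hence without inversions; the stabilizers of $gB$ and $gC$ are $gBg^{-1}$ and $gCg^{-1}$.

\subsection*{Right-angled Artin groups}
For a simplicial graph $\Gamma$ with vertex set $V$, finite or not, the RAAG $A=A_\Gamma$ is generated by $V$ subject to the relations $[u,v]=1$ for adjacent vertices $u,v$. For $S\subset V$ let $A_S$ be the subgroup generated by $S$, and let $\operatorname{lk}S$ be the set of vertices adjacent to every vertex of $S$. We call $A_S$ a \emph{standard subgroup}. Killing the generators outside $S$ defines a retraction $\rho_S\colon A\to A_S$, and $A_S$ is the RAAG of the subgraph $\Gamma[S]$ induced on $S$. A finitely generated subgroup of $A$ lies in $A_S$ for some finite $S$.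

The \emph{length} of $g\in A$ is the length of a shortest word in $V^{\pm1}$ representing it, and $g$ is \emph{cyclically reduced} if it has minimal length in its conjugacy class. If $g\in A_S$, then $\rho_S$ fixes $g$ and deletes all letters outside $S$, so a shortest word for $g$ uses only letters from $S$. Consequently all shortest words for $g$ use the same set of generators, the \emph{support} $\operatorname{supp}(g)$, which is the smallest $S$ with $g\in A_S$. Also, an element $g$ of $A_S$ that is cyclically reduced in $A_S$ is cyclically reduced in $A$, since $\rho_S$ sends an $A$-conjugate of $g$ to an $A_S$-conjugate of $g$ that is no longer.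

We use four facts. In (R2)--(R4) the set $V$ is finite. The lower central series is $\gamma_1(A)=A$, $\gamma_{j+1}(A)=[\gamma_j(A),A]$.
\begin{enumerate}
\item[(R1)] A nonempty word representing $1$ contains a subword $s^\varepsilon u s^{-\varepsilon}$, with $s\in V$ and $\varepsilon=\pm1$, in which every letter of $u$ is different from $s^{\pm1}$ and commutes with $s$.
\item[(R2)] (Duchamp--Krob \cite{DK}) $\bigcap_j\gamma_j(A)=1$, and every quotient $\gamma_j(A)/\gamma_{j+1}(A)$ is torsion-free.
\item[(R3)] (Servatius's Centralizer Theorem \cite{Serv}) Let $w\ne1$ be cyclically reduced with support $U$. Let $U_1,\dots,U_k$ be the vertex sets of the components of the complement graph of $\Gamma[U]$, so that $A_U=A_{U_1}\times\dots\times A_{U_k}$. Then the centralizer of $w$ is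
\[
C_A(w)=\langle r_1\rangle\times\dots\times\langle r_k\rangle\times A_{\operatorname{lk}U},
\]
where $r_i\in A_{U_i}$ and the $A_{U_i}$-component of $w$ is a power of $r_i$.
\item[(R4)] For $v\in V$ put $M=A_{V\smallsetminus\{v\}}$ and $L=A_{\operatorname{lk}\{v\}}$. Then $A=M*_L$ with stable letter $v$, as the presentation shows. We write $T_v$ for the Bass--Serre tree. All its vertex and edge stabilizers are conjugates of standard subgroups.
\end{enumerate}

\subsection*{Special cube complexes}
A cube complex $X$ is built from unit cubes by gluing faces isometrically. It is \emph{nonpositively curved} if the link of every vertex is a flag simplicial complex. The vertices of the link of a vertex $y$ are the oriented edges of $X$ starting at $y$. Two such oriented edges \emph{form a corner} if they are adjacent in the link, that is, if they are the two sides of a square at one of its corners. Two distinct oriented edges starting at $y$ \emph{osculate} if they do not form a corner.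

\emph{Parallelism} is the equivalence relation on oriented edges generated by declaring opposite sides of a square, pointing the same way, to be parallel. Forgetting orientations gives an equivalence relation on edges; its classes correspond to the \emph{hyperplanes} of $X$, and the edges of a class are \emph{dual} to the hyperplane. Distinct hyperplanes $H,K$ \emph{cross} if some corner is formed by an edge dual to $H$ and an edge dual to $K$. The four configurations excluded in a special complex are the following.
\begin{itemize}
\item $H$ is \emph{one-sided}: some oriented edge dual to $H$ is parallel to its reverse.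
\item $H$ \emph{self-intersects}: two oriented edges dual to $H$ form a corner.
\item $H$ \emph{directly self-osculates}: two parallel oriented edges dual to $H$ osculate.
\item $H$ and $K$ \emph{interosculate}: they cross, and an oriented edge dual to $H$ osculates with an oriented edge dual to $K$.
\end{itemize}
For finite $\Gamma$, the \emph{Salvetti complex} of $A_\Gamma$ has one vertex, one loop for each vertex of $\Gamma$, and one $k$-cube, with opposite faces identified, for each $k$-clique of $\Gamma$. Its fundamental group is $A_\Gamma$. The Salvetti complex is special, and covers of special complexes are special \cite{HW}.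

\begin{proposition}\label{prop:special}
The fundamental group of a special cube complex embeds in a RAAG. A finitely generated group is the fundamental group of a special cube complex if and only if it embeds in a RAAG.
\end{proposition}

\begin{proof}
Let $X$ be special with base vertex $x_0$. Let $\Gamma$ be the graph whose vertices are the hyperplanes of $X$, with an edge for each crossing pair. Since a hyperplane $H$ is not one-sided, the oriented edges dual to it fall into two parallelism classes, exchanged by reversal. Label one class $H$ and the other $H^{-1}$. Every edge path now has a label, a word in the generators of $A_\Gamma$. The group $\pi_1(X,x_0)$ consists of edge loops at $x_0$ modulo inserting and deleting backtracks and replacing two consecutive sides of a square by the other two. A backtrack has label $H^\varepsilon H^{-\varepsilon}$. The two hyperplanes $H,K$ of a square are distinct, because there is no self-intersection, and they cross; the two paths around the square have labels $H^\varepsilon K^\delta$ and $K^\delta H^\varepsilon$, which are equal in $A_\Gamma$. So labels define a homomorphism $\pi_1(X,x_0)\to A_\Gamma$.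

To prove injectivity we show that a cancellation in the label can be realized by a cancellation in the path. Let $\sigma$ be a shortest edge loop in a nontrivial based homotopy class, and suppose that its label is trivial in $A_\Gamma$. By (R1), $\sigma$ contains a subpath $e_0e_1\cdots e_ke_{k+1}$ with labels $H^\varepsilon,K_1^{\pm1},\dots,K_k^{\pm1},H^{-\varepsilon}$, where each $K_i$ is different from $H$ and crosses it. If $k\geq1$, the reverse of $e_0$ and the edge $e_1$ start at the same vertex and are dual to the crossing hyperplanes $H$ and $K_1$. As these do not interosculate, the two edges form a corner. Replace $e_0e_1$ by the other two sides of the square: the length and the homotopy class are unchanged, and the two labels are interchanged. After $k$ such moves an edge $e$ labeled $H^\varepsilon$ immediately precedes $e_{k+1}$. The reverse of $e$ and $e_{k+1}$ start at the same vertex and have the same label $H^{-\varepsilon}$, so they are parallel. If they were distinct, they would form a corner or osculate, and $H$ would self-intersect or directly self-osculate. So they coincide, $ee_{k+1}$ is a backtrack, and deleting it contradicts the minimality of $\sigma$.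

Conversely, a finitely generated subgroup of a RAAG lies in a RAAG on a finite graph, and it is the fundamental group of the corresponding cover of the Salvetti complex.
\end{proof}

\section{A generator cannot cancel in $x^mz^{-n}$}\label{sec:key}

Throughout this section $A$ is a RAAG on a finite vertex set $V$, unless stated otherwise, and $v\in V$, $M$, $L$, $T_v$ are as in (R4). An element can be written without $v$ after conjugation exactly when it lies in a conjugate of $M$, that is, when it fixes a vertex of $T_v$. We must show that if $z$ is conjugate to $x^{\pm1}$, $|m|\neq|n|$ and $x^mz^{-n}$ fixes a vertex, then $x$ and $z$ fix a common vertex.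

The abelianization gives a first constraint. If the exponent sum of $v$ in $x$ is $e$, then it is $\pm e$ in $z$ and $(m\mp n)e$ in $x^mz^{-n}$. It vanishes on conjugates of $M$, so $e=0$ when $|m|\ne|n|$. This leaves elements such as $v\alpha v^{-1}\beta$, and for these the real mechanism is already visible.

\begin{example}\label{ex:small}
Let $M$ be any group and $A=M*\langle v\rangle$; for a RAAG this is the case of an isolated vertex $v$, where $L=1$. Take $(m,n)=(2,1)$ and $x=v\alpha v^{-1}\beta$ with $\alpha,\beta\in M\smallsetminus\{1\}$. We ask whether some conjugate $z$ of $x^{\pm1}$ satisfies $z^{-1}x^2\in M$. Recall that in a free product two cyclically reduced elements with at least two syllables are conjugate if and only if their syllable sequences are cyclic permutations of each other.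

Write $z=x^2\mu=v\alpha v^{-1}\beta\,v\alpha v^{-1}(\beta\mu)$ with $\mu\in M$. If $\beta\mu\ne1$, then $z$ is cyclically reduced with eight syllables, while $x^{\pm1}$ has four. So $\beta\mu=1$ and $z=c\beta c$ with $c=v\alpha v^{-1}$, which is conjugate to
\[
c^2\beta=v\alpha^2v^{-1}\beta .
\]
If $\alpha^2=1$, then $z$ is conjugate into $M$ and is not conjugate to $x^{\pm1}$. Otherwise we compare with $x=v\alpha v^{-1}\beta$ and with the conjugate $v\alpha^{-1}v^{-1}\beta^{-1}$ of $x^{-1}$. The syllable $v$ occurs once in each word, so the cyclic permutation is forced, and we need
\[
\alpha^2=\alpha,\qquad\text{or}\qquad \alpha^2=\alpha^{-1}\ \text{ and }\ \beta=\beta^{-1}.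
\]
The first is impossible. The second is impossible when $M$ is torsion-free, but it holds in $M=\mathbb Z/6$ with $\alpha$ of order $3$ and $\beta$ of order $2$.
\end{example}

The example has two parts. A comparison of lengths forces $z$ to fold back on itself, and then conjugacy yields an equation in one unknown whose two sides have different degrees. When $L\ne1$ the first part is carried out in the tree $T_v$, and the equations hold only up to elements of an edge stabilizer: one finds $\alpha^2\in L\alpha^{\pm1}L$. Torsion-freeness alone says nothing about such equations, and (R2) takes its place.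

\begin{lemma}\label{lem:equation}
Let $H$ be a conjugate of a standard subgroup of $A$, and let $c\in A$. Suppose that
\[
h_0c^{e_1}h_1c^{e_2}\cdots c^{e_k}h_k=1,\qquad h_i\in H,\quad e_i\in\mathbb Z,\quad e_1+\dots+e_k\ne0 .
\]
Then $c\in H$. In particular, if $c^e\in H$ for some $e\ne0$, then $c\in H$.
\end{lemma}

\begin{proof}
Conjugating, we may assume $H=A_S$. Put $c_0=\rho_S(c)$ and $\nu=c_0^{-1}c$. Applying $\rho_S$ to the equation gives $h_0c_0^{e_1}h_1\cdots c_0^{e_k}h_k=1$. Suppose $\nu\ne1$. By (R2) there is $j$ with $\nu\in\gamma_j(A)\smallsetminus\gamma_{j+1}(A)$. The image of $\nu$ in $A/\gamma_{j+1}(A)$ is central, so modulo $\gamma_{j+1}(A)$ we may substitute $c=c_0\nu$ and collect the copies of $\nu$ on the right: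
\[
1\equiv\bigl(h_0c_0^{e_1}h_1\cdots c_0^{e_k}h_k\bigr)\,\nu^{e_1+\dots+e_k}=\nu^{e_1+\dots+e_k}.
\]
Thus $\nu$ represents a nontrivial torsion element of $\gamma_j(A)/\gamma_{j+1}(A)$, contrary to (R2). Hence $\nu=1$ and $c=c_0\in A_S$.
\end{proof}

We recall the basic facts on an automorphism $g$ of a simplicial tree acting without inversions. It is \emph{elliptic} if it fixes a vertex and \emph{hyperbolic} otherwise. A hyperbolic $g$ preserves a unique line $\operatorname{Ax}_g$, its axis, which it translates by an integer $\ell(g)>0$. For $k\ne0$ we have $\operatorname{Ax}_{g^k}=\operatorname{Ax}_g$ and $\ell(g^k)=|k|\ell(g)$; also $\operatorname{Ax}_{hgh^{-1}}=h\operatorname{Ax}_g$ and $\ell(hgh^{-1})=\ell(g)$. Let $\pi_g(p)$ be the point of $\operatorname{Ax}_g$ nearest to a vertex $p$.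
\begin{enumerate}
\item[(T1)] If $g$ is hyperbolic, then $[p,gp]$ is the concatenation of $[p,\pi_g(p)]$, $[\pi_g(p),g\pi_g(p)]$ and $[g\pi_g(p),gp]$. The middle piece lies on the axis and has length $\ell(g)$. The outer pieces have length $d(p,\operatorname{Ax}_g)$, and $g$ maps the first onto the third.
\item[(T2)] (Serre \cite[I.6.5]{Serre}) If $g$, $h$ and $gh$ are elliptic, then $g$ and $h$ fix a common vertex.
\end{enumerate}

\begin{proposition}[Key Lemma]\label{prop:key}
Let $m,n$ be nonzero integers with $|m|\ne|n|$, and let $x,z\in A$ with $z$ conjugate in $A$ to $x$ or $x^{-1}$. If $x^mz^{-n}$ is elliptic on $T_v$, then $x$ and $z$ fix a common vertex of $T_v$.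
\end{proposition}

\begin{proof}
Because of the conjugacy, $x$ and $z$ are both elliptic, or both hyperbolic with the same translation length.

Suppose first that both are elliptic. Then $x^m$, $z^{-n}$ and their product are elliptic, so by (T2) $x^m$ and $z^n$ fix a common vertex. Its stabilizer is a conjugate of $M$, and by Lemma~\ref{lem:equation} it contains $x$ and $z$. This is the conclusion.

It remains to rule out that $x$ and $z$ are hyperbolic with $\ell(x)=\ell(z)=\ell>0$. Replacing $(x,m)$ by $(x^{-1},-m)$ or $(z,n)$ by $(z^{-1},-n)$ changes neither $x^mz^{-n}$ nor the hypotheses, so we assume $m,n>0$. Since $(x^mz^{-n})^{-1}=z^nx^{-m}$, we may exchange the roles of $(x,m)$ and $(z,n)$ and assume $m>n$. The conjugate $z^{-n}x^m$ of $x^mz^{-n}$ fixes a vertex $p$. Put $q=x^mp=z^np$.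

\medskip\noindent\emph{Step 1: moving $p$ onto the axis of $x$.}
Let $D'=d(p,\operatorname{Ax}_x)$ and $D=d(p,\operatorname{Ax}_z)$. By (T1) applied to $x^m$ and to $z^n$,
\[
d(p,q)=2D'+m\ell=2D+n\ell ,
\]
so $D>D'$. The point $p'=\pi_x(p)$ lies on $[p,q]$ at distance $D'$ from $p$, and $x^mp'$ lies on $[p,q]$ at distance $D'$ from $q$. The element $z^n$ maps the initial segment of $[p,q]$ of length $D$ onto the terminal segment of length $D$, sending $p$ to $q$. As $D'<D$, the initial segment contains $p'$, so $z^np'$ is also the point of $[p,q]$ at distance $D'$ from $q$. Hence $x^mp'=z^np'$, and we replace $p$ by $p'$ and $q$ by $x^mp'$. Now $p\in\operatorname{Ax}_x$, and the displayed equation, with $D'=0$ and the new value of $D$, gives $D=(m-n)\ell/2>0$. This is where $|m|\ne|n|$ is used. As a distance between vertices, $D$ is an integer, so $D\ge1$.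

\medskip\noindent\emph{Step 2: the fold.}
Identify $\operatorname{Ax}_x$ with $\mathbb R$, with vertices at the integers, $p=0$, and $x$ acting as $y\mapsto y+\ell$; then $[p,q]=[0,m\ell]$. Let $r=\pi_z(p)$ and $s=z^nr$. By (T1), $r=D$ and $s=D+n\ell$, the segment $[r,s]$ lies on both axes, and $z$ translates it by $\ell$ toward $s$ (Figure~\ref{fig:axes}). So $x$ and $z$ agree on $[D,D+(n-1)\ell]$, that is,
\begin{equation}\label{eq:fix}
c:=x^{-1}z\ \text{ fixes } [D,D+(n-1)\ell]\ \text{ pointwise.}
\end{equation}
Let $E=[D-1,D]$ and $J=[D,D+1]$ be the two edges of $\operatorname{Ax}_x$ at $r$, and let $\theta=x^{-n}z^n$. The element $z^n$ maps $[r,p]$ onto $[s,q]$, which reverses the direction of $\mathbb R$. It sends the edge $E$ of $[r,p]$ at $r$ to the edge of $[s,q]$ at $s$, namely $[D+n\ell,D+n\ell+1]=x^nJ$. Therefore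
\begin{equation}\label{eq:fold}
\theta E=J\ne E .
\end{equation}
Let $H$ be the stabilizer of $E$, a conjugate of $L$. By \eqref{eq:fold}, $\theta\notin H$, and the stabilizer of $J$ is $\theta H\theta^{-1}$. We now look for an equation in $\theta$ over $H$ with nonzero exponent sum; Lemma~\ref{lem:equation} then gives $\theta\in H$, a contradiction.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (-0.8,0)--(10.8,0) node[right] {$\operatorname{Ax}_x$};
\draw[dashed] (1.7,1.5)--(3,0.12)--(7,0.12)--(8.3,1.5) node[right] {$\operatorname{Ax}_z$};
\draw[line width=1.8pt] (2,0)--(4,0) (7,0)--(8,0);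
\foreach \a/\b in {0/p,3/r,7/s,10/q} {\fill (\a,0) circle (2.4pt); \node at (\a,-0.4) {$\b$};}
\node at (2.4,-0.75) {$E$}; \node at (3.6,-0.75) {$J$}; \node at (7.7,-0.75) {$x^nJ$};
\draw[<->] (0,-1.2)--node[below] {$D$} (3,-1.2);
\draw[<->] (3,-1.2)--node[below] {$n\ell$} (7,-1.2);
\draw[<->] (7,-1.2)--node[below] {$D$} (10,-1.2);
\end{tikzpicture}
\caption{Two hyperbolic elements $x,z$ of the same translation length $\ell$ with $x^mp=z^np=q$, $m>n$, and $p$ on the axis of $x$. The axes share the segment $[r,s]$. The element $z^n$ maps $[r,p]$ onto $[s,q]$, so it sends the edge $E$ to $x^nJ$, and $x^{-n}z^n$ folds $E$ onto $J$.}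
\label{fig:axes}
\end{figure}

\medskip\noindent\emph{Step 3: the case $n\ge2$.}
Here the overlap $[r,s]$ is long enough for \eqref{eq:fix} to provide the equation. From $z=xc$ we get
\[
\theta=x^{-n}(xc)^n=c_{n-1}\cdots c_1c_0,\qquad c_i=x^{-i}cx^i .
\]
By \eqref{eq:fix}, $c_i$ fixes $[D-i\ell,D+(n-1-i)\ell]$ pointwise. For $1\le i\le n-1$ this interval contains $[D-\ell,D]\supset E$, so $h=c_{n-1}\cdots c_1\in H$. For $i=0$ it contains $[D,D+\ell]\supset J$, so $c_0=\theta h'\theta^{-1}$ with $h'\in H$. Thus $\theta^{-1}h\,\theta\,h'\,\theta^{-1}=1$, with exponent sum $-1$.

\medskip\noindent\emph{Step 4: the case $n=1$.}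
Now $\theta=c$, and \eqref{eq:fix} says only that $c$ fixes the vertex $r$. So far conjugacy has been used only to equate translation lengths; we need a finer invariant, the analog of the cyclic sequence of syllables in Example~\ref{ex:small}. For hyperbolic $g\in A$ and a vertex $y$ of $\operatorname{Ax}_g$, the \emph{turn} of $\operatorname{Ax}_g$ at $y$ is the unordered pair of edges of $\operatorname{Ax}_g$ at $y$. Let $\tau(g)$ be the multiset of the $A$-orbits of the turns at $\ell(g)$ consecutive vertices of the axis. Since $g$ carries the turn at $y$ to the turn at $gy$, this does not depend on the choice of the vertices. It is unchanged when $g$ is inverted or conjugated, so $\tau(x)=\tau(z)$.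

Compute both multisets at the vertices $D,D+1,\dots,D+\ell-1$ of $[r,s]=[D,D+\ell]$. At $D+1,\dots,D+\ell-1$ the two axes have the same turns. Canceling these from the finite multisets, we find that the turns of the two axes at $r$ lie in one $A$-orbit. The turn of $\operatorname{Ax}_x$ at $r$ is $\{E,J\}=\{E,cE\}$. The axis of $z$ leaves $r$ along $J=cE$, and it enters $r$ along the image under $z^{-1}$ of the last edge $[D+\ell-1,D+\ell]=xE$ of $[r,s]$, which is $z^{-1}xE=c^{-1}E$. So some $k\in A$ maps $\{E,cE\}$ onto $\{c^{-1}E,cE\}$.
\begin{itemize}
\item If $kE=c^{-1}E$ and $kcE=cE$, then $k=c^{-1}h_1$ and $c^{-1}kc=h_2$ with $h_1,h_2\in H$. So $c^{-2}h_1\,c\,h_2^{-1}=1$, with exponent sum $-1$.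
\item If $kE=cE$ and $kcE=c^{-1}E$, then $k=ch_1$ and $ckc=h_2$ with $h_1,h_2\in H$. So $c^{2}h_1\,c\,h_2^{-1}=1$, with exponent sum $3$.
\end{itemize}
In every case Lemma~\ref{lem:equation} gives $\theta\in H$, contradicting \eqref{eq:fold}.
\end{proof}

In Example~\ref{ex:small} we have $p=M$, $\ell=2$, $D=1$, $r=vM$, $H=1$ and $c=x^{-1}z=v\alpha v^{-1}$, and the two equations of Step 4 read $\alpha=1$ and $\alpha^3=1$. The proof uses that $A$ is a RAAG only through Lemma~\ref{lem:equation}, and the case $M=\mathbb Z/6$ of the example shows that some input of this kind is necessary.

\section{The obstruction}\label{sec:obstruction}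

The other ingredient of Theorem~\ref{thm:obstruction} is that a non-abelian fully residually free group cannot be spread over the factors of a direct product. We use three facts about a free group.
\begin{enumerate}
\item[(F1)] The centralizer of a nontrivial element is infinite cyclic.
\item[(F2)] Two elements that do not commute freely generate the subgroup they generate. Indeed, this subgroup is free, non-abelian and $2$-generated, hence free of rank $2$, and a free group of finite rank is Hopfian: every surjective endomorphism is injective.
\item[(F3)] If $gug^{-1}$ commutes with $u$, then $g$ commutes with $u$. Otherwise $g,u$ would be free generators by (F2), and $[gug^{-1},u]$ is a nontrivial word in them.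
\end{enumerate}

\begin{lemma}\label{lem:product}
Let $P$ be a non-abelian fully residually free subgroup of $B_1\times\dots\times B_k$. Then some coordinate projection is injective on $P$.
\end{lemma}

\begin{proof}
It suffices to treat $k=2$: for larger $k$, either the projection to $B_1$ is injective on $P$, or $P$ embeds in $B_2\times\dots\times B_k$ and we use induction. Let $K_1,K_2$ be the kernels of the two projections restricted to $P$, and suppose that there are nontrivial elements $k_i\in K_i$. The normal subgroups $K_1,K_2$ of $P$ intersect trivially, so they commute.

The center of $P$ is trivial. Indeed, let $c\ne1$ be central and $[g,g']\ne1$ in $P$. A homomorphism $\varphi$ to a free group with $\varphi(c)\ne1$ and $\varphi([g,g'])\ne1$ places the non-commuting elements $\varphi(g),\varphi(g')$ in the centralizer of $\varphi(c)$, contrary to (F1).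

So there is $g\in P$ with $[g,k_1]\ne1$. Choose $\varphi$ from $P$ to a free group with $\varphi(k_2)\ne1$ and $\varphi([g,k_1])\ne1$. Both $k_1$ and $gk_1g^{-1}$ lie in $K_1$ and therefore commute with $k_2$. By (F1) their images lie in a cyclic group and commute. By (F3), $\varphi(g)$ commutes with $\varphi(k_1)$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:obstruction}]
Suppose that $G$ is a subgroup of a RAAG $A$. Let $h\in G$ satisfy $z=hx^{\pm1}h^{-1}$. Replacing $G$ by $\langle x,t,h\rangle$, which contains $P$, we may assume that the vertex set $V$ of $A$ is finite.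

We first choose the smallest set of generators with which $x$ and $z$ can be written simultaneously. Among all pairs $g\in A$, $U\subset V$ with $x,z\in gA_Ug^{-1}$, take one with $|U|$ minimal, and conjugate $G$ by $g^{-1}$ so that $x,z\in A_U$. Applying $\rho_U$ gives $z=\rho_U(h)x^{\pm1}\rho_U(h)^{-1}$, so $z$ is conjugate to $x^{\pm1}$ \emph{in} $A_U$, and the Key Lemma can be applied in the RAAG $A_U$. Conjugating $G$ by an element of $A_U$, we may also assume that $w=x^mz^{-n}\in A_U$ is cyclically reduced in $A_U$, hence in $A$. Note that $w\ne1$, because $\langle w,t\rangle$ is not cyclic.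

We claim that $\operatorname{supp}(w)=U$. Otherwise $w\in A_{U\smallsetminus\{v\}}$ for some $v\in U$, so $w$ is elliptic on the tree $T_v$ of $A_U$. By Proposition~\ref{prop:key}, $x$ and $z$ lie in a common conjugate of $A_{U\smallsetminus\{v\}}$, contradicting the minimality of $|U|$.

With the notation of (R3) we have $t\in C_A(w)=\langle r_1\rangle\times\dots\times\langle r_k\rangle\times A_{\operatorname{lk}U}$ and $x,z\in A_U=A_{U_1}\times\dots\times A_{U_k}$. Hence
\[
P=\langle x,z,t\rangle\le A_{U\cup\operatorname{lk}U}=A_{U_1}\times\dots\times A_{U_k}\times A_{\operatorname{lk}U}.
\]
By Lemma~\ref{lem:product} some coordinate projection is injective on $P$. The projection to $A_{U_i}$ sends $\langle w,t\rangle\cong\mathbb Z^2$ into the cyclic group $\langle r_i\rangle$, so it is not injective. The projection to $A_{\operatorname{lk}U}$ kills the nontrivial element $w\in A_U$. This is a contradiction.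
\end{proof}

\begin{remark}\label{rem:hyp}
Each of the three itemized hypotheses is needed. In the following examples $(m,n)=(2,1)$, the group $G$ is a RAAG, and exactly one condition fails.
\begin{itemize}
\item \emph{Conjugacy.} Let $G=\langle a,b,t\mid[t,a^2b^{-1}]=1\rangle$, $x=a$, $z=b$. Since $a$ and $a^2b^{-1}$ form a basis of $F$, we have $G\cong\mathbb Z*\mathbb Z^2$, and $P=G$ is a limit group by Proposition~\ref{prop:limit} below.
\item \emph{$\langle w,t\rangle\cong\mathbb Z^2$.} Let $G=F$, $x=a$, $z=bab^{-1}$, $t=w$.
\item \emph{$P$ non-abelian.} Let $G=\langle x\rangle\times\langle t\rangle\cong\mathbb Z^2$ and $z=x$.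
\item \emph{$P$ fully residually free.} Let $G=F\times\langle t\rangle$, $x=a$, $z=bab^{-1}$.
\end{itemize}
\end{remark}

\section{The groups $G_{m,n}$ and the rank of a counterexample}\label{sec:limit}

For $w\in F=F(a,b)$ let $G_w=\langle a,b,t\mid[t,w]=1\rangle=F*_{\langle w\rangle}$, with stable letter $t$. The natural maps to a free group are $\varphi_N\colon G_w\to F$, the identity on $F$ with $t\mapsto w^N$. The difficulty is to control cancellation between the long powers of $w$ and the elements of $F$ that separate them, and a ping-pong argument at infinity does this.

Let $\partial F$ be the space of ends of the Cayley tree of $F$ with respect to $a,b$. It is an infinite compact Hausdorff space on which $F$ acts by homeomorphisms. Since $F$ acts freely on the tree, every $w\ne1$ is hyperbolic; it fixes exactly two points of $\partial F$, the ends of its axis, and we write $\partial w$ for this pair. The dynamics are north--south: for every open neighborhood $\Omega$ of $\partial w$ there is $N_0$ with $w^j(\partial F\smallsetminus\Omega)\subset\Omega$ whenever $|j|\ge N_0$.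

\begin{proposition}\label{prop:limit}
Let $w\in F$ be nontrivial and not a proper power. For any finitely many nontrivial elements of $G_w$, all their images under $\varphi_N$ are nontrivial once $N$ is large. In particular $G_w$ is a limit group.
\end{proposition}

\begin{proof}
By (F1) the centralizer of $w$ is cyclic, and it equals $\langle w\rangle$ because $w$ is not a proper power. We claim that
\begin{equation}\label{eq:disjoint}
g\,\partial w\cap\partial w=\emptyset\qquad\text{for all } g\in F\smallsetminus\langle w\rangle .
\end{equation}
Suppose that $g\,\partial w$ meets $\partial w$. Then the axes of $gwg^{-1}$ and $w$ share a ray, and the two elements have the same translation length. So for a suitable sign $gwg^{-1}$ and $w^{\pm1}$ agree at a vertex far along the ray. The action is free, so $gwg^{-1}=w^{\pm1}$. By (F3), $g$ commutes with $w$, and $g\in\langle w\rangle$.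

Write each of the given elements as a Britton-reduced expression $g_0t^{n_1}g_1\cdots t^{n_k}g_k$. Choose $\xi\in\partial F$ outside the finite set formed by $\partial w$ and the pairs $g_kg_0\,\partial w$ for all the given elements. By \eqref{eq:disjoint} and continuity there is an open neighborhood $\Omega$ of $\partial w$ that avoids $\xi$ and all the points $(g_kg_0)^{-1}\xi$, and satisfies $g_i\Omega\cap\Omega=\emptyset$ for all the interior $g_i$, $0<i<k$. Let $N\ge N_0$, with $N_0$ as above.

If $k=0$, the image is $g_0\ne1$. If $k\ge1$, the image is $g_0fg_k$ with
\[
f=w^{Nn_1}g_1w^{Nn_2}\cdots g_{k-1}w^{Nn_k}.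
\]
Apply the factors of $f$ to $\xi$ from right to left. Each power of $w$ sends a point outside $\Omega$ into $\Omega$, and each $g_i$ sends a point of $\Omega$ outside $\Omega$. As $\xi\notin\Omega$, we get $f\xi\in\Omega$, whereas $(g_kg_0)^{-1}\xi\notin\Omega$. So $f\ne(g_kg_0)^{-1}$, which means that $g_0fg_k\ne1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The word $w=a^mba^{-n}b^{-1}$ is cyclically reduced because $m,n\ne0$. If $w=u^k$ with $k\ge2$, then $u$ is cyclically reduced and $w$ is the word $u$ repeated $k$ times; but the letter $b^{+1}$ occurs exactly once in $w$. So $w$ is not a proper power, and $G=G_{m,n}$ is a limit group by Proposition~\ref{prop:limit}.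

Let $|m|\ne|n|$. Put $x=a$ and $z=bab^{-1}$, so that $x^mz^{-n}=w$. The homomorphism $G\to F\times\mathbb Z$ given by $g\mapsto(g,0)$ on $F$ and $t\mapsto(1,1)$ maps the abelian group $\langle w,t\rangle$ onto $\langle w\rangle\times\mathbb Z\cong\mathbb Z^2$, so $\langle w,t\rangle\cong\mathbb Z^2$. The subgroup $P=\langle x,z,t\rangle$ of $G$ is fully residually free, and it is non-abelian since $a$ and $bab^{-1}$ do not commute in $F$. By Theorem~\ref{thm:obstruction}, $G$ embeds in no RAAG, and by Proposition~\ref{prop:special} it is not the fundamental group of a special cube complex.
\end{proof}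

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(i)]
Let $H$ be a limit group generated by $x$ and $y$, possibly trivial or equal. If $[x,y]=1$, then $H$ is finitely generated and abelian. It is torsion-free, since every nontrivial element has a nontrivial image in a free group, so it is free abelian. If $[x,y]\ne1$, take a homomorphism $\varphi$ to a free group with $\varphi([x,y])\ne1$. By (F2) no nontrivial reduced word in $\varphi(x),\varphi(y)$ is trivial, so the same holds for $x,y$, and $H$ is free. In both cases $H$ is a RAAG, and Proposition~\ref{prop:special} applies.

For $d\ge3$ let $H_d=G_{2,1}*F_{d-3}$, with $F_{d-3}$ free of rank $d-3$. Given finitely many nontrivial elements of $H_d$, write them in the normal form of the free product. By Proposition~\ref{prop:limit} there is $N$ such that $\varphi_N$ is nontrivial on all the $G_{2,1}$-syllables that occur. Then $\varphi_N*\operatorname{id}\colon H_d\to F*F_{d-3}$ sends each of these normal forms to a normal form of the same length, so the images in the free group $F*F_{d-3}$ are nontrivial. Thus $H_d$ is a limit group. It has a presentation with $d$ generators whose only relator is a commutator, so its abelianization is $\mathbb Z^d$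 and its rank is exactly $d$. It contains $G_{2,1}$, so it embeds in no RAAG and is not the fundamental group of a special cube complex.
\end{proof}

\section{The group $G_{1,1}$ and the pentagon}\label{sec:pentagon}

Here $w_{1,1}=[a,b]$. To embed $G_{1,1}$ we need a generator $\bar t$ that commutes with the image of $[a,b]$ but with no image of an element of $F\smallsetminus\langle[a,b]\rangle$. Start with generators $\bar a,\bar b$ commuting with $\bar t$. The map $a\mapsto\bar a$, $b\mapsto\bar b$, $t\mapsto\bar t$ makes $\bar t$ commute with everything. To prevent this, multiply $\bar a$ by a new generator $v$ and $\bar b$ by a new generator $u$, neither commuting with $\bar t$. For $v$ and $u$ to cancel in the commutator, let $v$ commute with $\bar b$ and $u$, and let $u$ commute with $\bar a$. The commuting pairs are then exactly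
\[
\{v,\bar b\},\quad\{\bar b,\bar t\},\quad\{\bar t,\bar a\},\quad\{\bar a,u\},\quad\{u,v\},
\]
and they form the pentagon $C_5$ with cyclic order $v,\bar b,\bar t,\bar a,u$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(ii)]
Define $\varphi(a)=\bar av$, $\varphi(b)=\bar bu$, $\varphi(t)=\bar t$. Canceling first $v$ and then $u$,
\[
[\bar av,\bar bu]=\bar a\,v\,\bar bu\,v^{-1}\,\bar a^{-1}u^{-1}\bar b^{-1}=\bar a\bar b\,u\bar a^{-1}u^{-1}\,\bar b^{-1}=[\bar a,\bar b],
\]
which commutes with $\bar t$. So $\varphi\colon G_{1,1}\to A_{C_5}$ is a homomorphism. The retraction $\rho_{\{\bar a,\bar b\}}$ sends $\varphi(a),\varphi(b)$ to the basis $\bar a,\bar b$ of the free group $\langle\bar a,\bar b\rangle$, so $\varphi$ is injective on $F$.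

By (R4), $A_{C_5}$ is the HNN extension of $A_{\{v,\bar b,\bar a,u\}}$ with stable letter $\bar t$ centralizing $\langle\bar a,\bar b\rangle$, and $G_{1,1}$ is the HNN extension of $F$ with stable letter $t$ centralizing $\langle[a,b]\rangle$. We shall prove:
\begin{equation}\label{eq:claim}
\text{if } f\in F \text{ and } \varphi(f)\in\langle\bar a,\bar b\rangle,\ \text{ then } f\in\langle[a,b]\rangle .
\end{equation}
Granting this, $\varphi$ sends Britton-reduced expressions to Britton-reduced expressions with the same $k$. For $k\ge1$ the image is nontrivial by Britton's lemma, and for $k=0$ a nontrivial element has a nontrivial image because $\varphi|_F$ is injective. So $\varphi$ is injective, and Proposition~\ref{prop:special} finishes the proof.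

To prove \eqref{eq:claim}, write $f$ as a reduced word
\[
f=b^{q_0}a^{\varepsilon_1}b^{q_1}\cdots a^{\varepsilon_j}b^{q_j},\qquad \varepsilon_i=\pm1,\quad q_i\in\mathbb Z,
\]
and suppose $j\ge1$. We isolate the letter $v$ by applying $\rho_{\{\bar a,\bar b,v\}}$, which sends $\varphi(a)$ to $\bar av$ and $\varphi(b)$ to $\bar b$ and fixes $\langle\bar a,\bar b\rangle$. Its image is the free product $\langle\bar a\rangle*\langle\bar b,v\rangle$ with $\langle\bar b,v\rangle\cong\mathbb Z^2$. Substitute $\bar a\cdot v$ for $a$ and $v^{-1}\cdot\bar a^{-1}$ for $a^{-1}$. The element of $\langle\bar b,v\rangle$ between $\bar a^{\varepsilon_i}$ and $\bar a^{\varepsilon_{i+1}}$ is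
\[
\begin{array}{c|cccc}
(\varepsilon_i,\varepsilon_{i+1})&(+,+)&(+,-)&(-,+)&(-,-)\\ \hline
\text{element}&v\bar b^{q_i}&\bar b^{q_i}&\bar b^{q_i}&\bar b^{q_i}v^{-1}
\end{array}
\]
In the two mixed cases $q_i\ne0$ because $f$ is reduced, so all these elements are nontrivial. The element before $\bar a^{\varepsilon_1}$ is $\bar b^{q_0}$ if $\varepsilon_1=+1$ and $\bar b^{q_0}v^{-1}$ if $\varepsilon_1=-1$. The element after $\bar a^{\varepsilon_j}$ is $v\bar b^{q_j}$ if $\varepsilon_j=+1$ and $\bar b^{q_j}$ if $\varepsilon_j=-1$. After deleting these two end elements if they are trivial, we have the normal form in the free product. The element lies in $\langle\bar a\rangle*\langle\bar b\rangle$, so by uniqueness of normal forms no syllable involves $v$. Hence the $a$-letters of $f$, if there are any, alternate in sign, the first being $a$ and the last $a^{-1}$.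

The reflection of the pentagon that fixes $\bar t$ exchanges $\bar a\leftrightarrow\bar b$ and $v\leftrightarrow u$. It induces an automorphism of $A_{C_5}$ that exchanges $\varphi(a)$ and $\varphi(b)$ and preserves $\langle\bar a,\bar b\rangle$. So the $b$-letters of $f$, if there are any, also alternate in sign, the first being $b$ and the last $b^{-1}$.

Two adjacent $a$-letters of the reduced word $f$ would have the same sign, so no two $a$-letters are adjacent, and likewise for $b$. Thus $a$-letters and $b$-letters alternate along $f$, and their numbers differ by at most $1$. Both numbers are even, so they are equal. If $f$ begins with an $a$-letter, then $f=aba^{-1}b^{-1}\cdots aba^{-1}b^{-1}=[a,b]^i$, and if it begins with a $b$-letter, then $f=[b,a]^i=[a,b]^{-i}$, for some $i\geq1$. This proves \eqref{eq:claim}.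
\end{proof}

\begin{remark}
This embedding shows how the Key Lemma fails for $m=n=1$. Let $x=\varphi(a)=\bar av$ and $z=\varphi(bab^{-1})$. The product $xz^{-1}=[\bar a,\bar b]$ does not involve $v$ and is elliptic on $T_v$, while $x$ has $v$-exponent sum $1$ and is therefore hyperbolic.
\end{remark}

\begin{thebibliography}{KM98}

\bibitem[DK]{DK}
Duchamp and Krob, \emph{Semigroup Forum} 45 (1992).

\bibitem[HW]{HW}
Haglund and Wise, \emph{GAFA} 17 (2008).

\bibitem[KM98]{KM98}
Kharlampovich and Myasnikov.

\bibitem[QH]{Hier}
\emph{The Structure of Groups with a Quasiconvex Hierarchy},
\texttt{http://www.math.u-psud.fr/\%7Ehaglund/Hierarchy29Feb2012.pdf}.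

\bibitem[Se]{Serre}
Serre, \emph{Trees}.

\bibitem[Sv]{Serv}
Servatius, \emph{J. Algebra} 126 (1989).

\end{thebibliography}
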